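# When a selection can be made into a $\tau$-cover, it can be made into a $\gamma$-cover

## 1. The first guess: linear comparison looks too weak for convergence

Throughout, $X$ is an infinite set of reals, "open" and "clopen" mean relatively in $X$, and $\mathbb N=\{0,1,2,\dots\}$. We write $A\subseteq^*B$ when $A\setminus B$ is finite, $A=^*B$ when $A\subseteq^*B\subseteq^*A$, and "a.a." for "all but finitely many".

A **cover** of $X$ is a family $\mathcal U$ with $X\notin\mathcal U$ and $X=\bigcup\mathcal U$. The whole set $X$ is never allowed as a member; this matters several times below.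

**Definition (four kinds of covers).** A cover $\mathcal U$ of $X$ is

1. a *large cover* if for every $x\in X$ the set $\{U\in\mathcal U:x\in U\}$ is infinite;
2. an *$\omega$-cover* if for every finite $F\subseteq X$ there is $U\in\mathcal U$ with $F\subseteq U$;
3. a *$\tau$-cover* if it is large and for all $x,y\in X$, either $\{U\in\mathcal U:x\in U,\ y\notin U\}$ is finite or $\{U\in\mathcal U:y\in U,\ x\notin U\}$ is finite;
4. a *$\gamma$-cover* if it is infinite and each $x\in X$ belongs to all but finitely many members of $\mathcal U$.

All four can be seen on $X=\mathbb N$. The sets $\{0,\dots,n\}$ form a $\gamma$-cover. If we add the singletons $\{n\}$, $n\ge1$, we get a $\tau$-cover that is not a $\gamma$-cover: each $x$ is missed by infinitely many singletons, but for $x\ne y$ only finitely many members contain $x$ and miss $y$. The family of all finite subsets of $\mathbb N$ is an $\omega$-cover that is not a $\tau$-cover, since infinitely many finite sets contain $0$ and miss $1$, and vice versa. Finally the sets $\{0,2,\dots,2n\}$ and $\{1,3,\dots,2n+1\}$, $n\in\mathbb N$, form a large cover that is not an $\omega$-cover, since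 no member contains $\{0,1\}$.

Let $\Omega,\mathrm T,\Gamma$ denote the collections of open $\omega$-covers, open $\tau$-covers and open $\gamma$-covers of $X$.

**Definition (two selection properties).** Let $\mathfrak A,\mathfrak B$ be collections of covers of $X$.

- $\mathrm S_1(\mathfrak A,\mathfrak B)$: for every sequence $(\mathcal U_n)_{n\in\mathbb N}$ of members of $\mathfrak A$ there are $U_n\in\mathcal U_n$ with $\{U_n:n\in\mathbb N\}\in\mathfrak B$.
- $\mathrm U_{fin}(\mathfrak A,\mathfrak B)$: for every sequence $(\mathcal U_n)_{n\in\mathbb N}$ of members of $\mathfrak A$, none of which contains a finite subcover, there are finite $\mathcal F_n\subseteq\mathcal U_n$ with $\{\bigcup\mathcal F_n:n\in\mathbb N\}\in\mathfrak B$.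

The problem, due to Scheepers and taken from the paper *The Combinatorics of $\tau$-Covers*, asks: **does every set of reals with $\mathrm S_1(\Omega,\mathrm T)$ satisfy $\mathrm U_{fin}(\Gamma,\Gamma)$?**

The first guess is *no*. The hypothesis produces covers in which any two points can be compared, but each point may still be missed infinitely often, as in the example on $\mathbb N$. The conclusion wants every point to be caught from some stage on. It is hard to see how comparability alone could create convergence. So let us look for a counterexample among the simplest sets. The following lemma will be used constantly.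

**Lemma 1.** *Let $M$ be a countably infinite index set and let $W_m\subseteq X$ $(m\in M)$ be sets different from $X$ such that every $x\in X$ lies in $W_m$ for a.a. $m$. Then $\{W_m:m\in M\}$ is a $\gamma$-cover.*

*Proof.* The sets cover $X$, and none is $X$. Suppose some set $W$ equals $W_m$ for infinitely many $m$. Pick $x\notin W$; then $x\notin W_m$ for infinitely many $m$, a contradiction. So $m\mapsto W_m$ is finite-to-one, and the family is infinite. Each $x$ is outside only finitely many $W_m$, hence outside only finitely many members. $\square$

*Countable sets.* Let $X=\{x_0,x_1,\dots\}$ and $\mathcal U_n\in\Omega$. Choose $U_n\in\mathcal U_n$ with $\{x_0,\dots,x_n\}\subseteq U_n$. By Lemma 1 the $U_n$ form a $\gamma$-cover. So $X$ has even $\mathrm S_1(\Omega,\Gamma)$.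

*$\sigma$-compact sets, for example $\mathbb R$.* Let $X=\bigcup_nK_n$ with $K_n$ compact and $K_n\subseteq K_{n+1}$. If the $\mathcal U_n$ are open covers without finite subcovers, choose finite $\mathcal F_n\subseteq\mathcal U_n$ with $K_n\subseteq\bigcup\mathcal F_n$. No $\bigcup\mathcal F_n$ is $X$, so Lemma 1 gives a $\gamma$-cover. Thus $\mathrm U_{fin}(\Gamma,\Gamma)$ holds, and again there is no counterexample; uncountable compact sets must be left out of the search.

*The irrationals.* They are homeomorphic to $\mathbb N^{\mathbb N}$, and here the conclusion fails. Let $U^n_m=\{x\in\mathbb N^{\mathbb N}:x(n)\le m\}$ and $\mathcal U_n=\{U^n_m:m\in\mathbb N\}$. For fixed $n$ these open sets strictly increase with $m$ to the whole space, so $\mathcal U_n$ is a $\gamma$-cover without a finite subcover. Suppose finite $\mathcal F_n\subseteq\mathcal U_n$ give a $\gamma$-cover. It is infinite, so there are $n_0<n_1<\cdots$ with $\bigcup\mathcal F_{n_j}$ distinct and nonempty; say $\bigcup\mathcal F_{n_j}=U^{n_j}_{g(j)}$. A function $x$ with $x(n_j)=g(j)+1$ for all $j$ is in none of them, a contradiction. So $\mathrm U_{fin}(\Gamma,\Gamma)$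 fails. But the hypothesis fails too, because $\mathbb N^{\mathbb N}$ contains a Cantor set:

**Lemma 2.** *If $X$ contains a Cantor set $K$, then there are open $\gamma$-covers $\mathcal U_n$ of $X$ such that no choice $U_n\in\mathcal U_n$ covers $X$. In particular $X$ satisfies neither $\mathrm S_1(\Gamma,\mathrm T)$ nor $\mathrm S_1(\Omega,\mathrm T)$.*

*Proof.* Let $\varphi:(2^{\mathbb N})^{\mathbb N}\to K$ be a homeomorphism, fix distinct points $\ell_m\in2^{\mathbb N}$ $(m\in\mathbb N)$, and put
$$K^n_m=\varphi[\{z:z(n)=\ell_m\}],$$
a nonempty compact set. For fixed $n$ the sets $K^n_m$ are pairwise disjoint. So the open sets $X\setminus K^n_m$ $(m\in\mathbb N)$ are different from $X$, and each point is in all of them with at most one exception. By Lemma 1, $\mathcal U_n=\{X\setminus K^n_m:m\in\mathbb N\}$ is a $\gamma$-cover. For any selection $X\setminus K^n_{m_n}$ $(n\in\mathbb N)$, the point $\varphi((\ell_{m_n})_n)$ belongs to every $K^n_{m_n}$, so it is in none of the selected sets. For the last sentence of the lemma, note that a $\gamma$-cover is an $\omega$-cover: each of the finitely many points of $F$ is missed by only finitely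 many members of an infinite family, so some member contains $F$. $\square$

None of these easy sets is a counterexample.

## 2. For single selections the guess is wrong; for finite selections it can be right

**Theorem 3.** $\mathrm S_1(\Omega,\mathrm T)=\mathrm S_1(\Omega,\Gamma)$. *Consequently $\mathrm S_1(\Omega,\mathrm T)$ implies $\mathrm S_1(\Gamma,\Gamma)$, and hence $\mathrm U_{fin}(\Gamma,\Gamma)$.*

**Theorem 4.** $\mathrm S_1(\Gamma,\mathrm T)=\mathrm S_1(\Gamma,\Gamma)$ *and* $\mathrm S_1(\mathrm T,\mathrm T)=\mathrm S_1(\mathrm T,\Gamma)$. *In particular, already $\mathrm S_1(\Gamma,\mathrm T)$ implies $\mathrm U_{fin}(\Gamma,\Gamma)$.*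

**Proposition 5.** *In Theorem 4, $\mathrm S_1(\Gamma,\mathrm T)$ cannot be weakened to $\mathrm U_{fin}(\Gamma,\mathrm T)$: if $\mathfrak b<\mathfrak s$ (which is consistent), there is a set of reals satisfying $\mathrm U_{fin}(\Gamma,\mathrm T)$ but not $\mathrm U_{fin}(\Gamma,\Gamma)$.*

Here an equality of properties means that the same sets of reals satisfy them. Theorems 3 and 4 are theorems of ZFC, and Theorem 3 answers the problem: **yes**. The cardinals in Proposition 5 are recalled in Section 4.

## 3. From covers to infinite sets of integers

The purpose of this section is to translate "$\tau$-cover" into a statement about subsets of a countable index set. Call a family of sets *$*$-linear* if any two members $A,B$ satisfy $A\subseteq^*B$ or $B\subseteq^*A$. For instance $\mathbb N$, the even numbers, and the multiples of $4$ together with $1$ form a $*$-linear family; the even and the odd numbers do not.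

**Lemma 6.**

(a) *If $A_1,\dots,A_r$ belong to a $*$-linear family of infinite sets, then $A_1\cap\dots\cap A_r$ is infinite.*

(b) *If $A_0,A_1,\dots$ are subsets of $\mathbb N$ all of whose finite intersections are infinite, there is an infinite $P\subseteq\mathbb N$ with $P\subseteq^*A_k$ for all $k$.*

(c) *Every $\omega$-cover is large.*

(d) *Let $(W_m)_{m\in M}$ be a countable indexed family of subsets of $X$, none equal to $X$, and let $E_x=\{m\in M:x\in W_m\}$. If all $E_x$ are infinite and $\{E_x:x\in X\}$ is $*$-linear, then the set $\{W_m:m\in M\}$ is a $\tau$-cover and an $\omega$-cover.*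

(e) *In the notation of (d), if $\{W_m:m\in M\}$ is a $\tau$-cover and $m\mapsto W_m$ is finite-to-one, then $\{E_x:x\in X\}$ is $*$-linear.*

*Proof.* (a) The relation $\subseteq^*$ is transitive and any two of the $A_i$ are comparable, so one of them, $A_i$, is $\subseteq^*$ all the others. Then $A_1\cap\dots\cap A_r=^*A_i$, which is infinite.

(b) Choose $p_0<p_1<\cdots$ with $p_k\in A_0\cap\dots\cap A_k$, and let $P=\{p_k:k\in\mathbb N\}$. Then $P\setminus A_k\subseteq\{p_0,\dots,p_{k-1}\}$.

(c) Suppose $x$ belongs to only finitely many members $U_1,\dots,U_t$ of an $\omega$-cover. Since $U_i\ne X$, pick $y_i\in X\setminus U_i$. Some member $U$ contains $\{x,y_1,\dots,y_t\}$. It contains $x$, yet it is none of the $U_i$, as $y_i\in U\setminus U_i$. This is a contradiction.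

(d) Let $F\subseteq X$ be finite and nonempty. By (a), $\bigcap_{x\in F}E_x$ is infinite, so some $W_m$ contains $F$. Hence $\{W_m:m\in M\}$ is an $\omega$-cover, and it is large by (c). The set $\{W:x\in W,\ y\notin W\}$ is the image of $E_x\setminus E_y$ under $m\mapsto W_m$, so it is finite whenever $E_x\setminus E_y$ is.

(e) The set $E_x\setminus E_y$ is the preimage of $\{W:x\in W,\ y\notin W\}$. Under a finite-to-one map preimages of finite sets are finite. $\square$

In (e) the finite-to-one assumption is needed. Suppose the family of *sets* is a $\tau$-cover, but two sets $V\not\subseteq W$, $W\not\subseteq V$ in it are each repeated infinitely often. Then a point of $V\setminus W$ and a point of $W\setminus V$ have $\subseteq^*$-incomparable index sets. Our selections will have to be protected against such repetitions.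

**Lemma 7.** *$\Gamma\subseteq\mathrm T\subseteq\Omega$. Every open $\omega$-cover contains a countable $\omega$-cover, every open $\tau$-cover contains a countable $\tau$-cover, and every infinite subset of a $\gamma$-cover is a $\gamma$-cover.*

*Proof.* A $\gamma$-cover is infinite and each point misses only finitely many members, so it is large, and both sets in the definition of a $\tau$-cover are finite. If $\mathcal U$ is a $\tau$-cover, the sets $\{U\in\mathcal U:x\in U\}$ are infinite and $*$-linear, so by Lemma 6(a) finite intersections of them are infinite, hence nonempty; thus $\mathcal U$ is an $\omega$-cover.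

Let $\mathcal U$ be an open $\omega$-cover. For each $k\ge1$ the sets $U^k$, $U\in\mathcal U$, form an open cover of the Lindelöf space $X^k$, because the coordinates of a point of $X^k$ form a finite set. So a countable $\mathcal V_k\subseteq\mathcal U$ suffices for this $k$, and $\bigcup_k\mathcal V_k$ is a countable $\omega$-cover. If $\mathcal U$ is a $\tau$-cover, it is an $\omega$-cover, so it contains a countable $\omega$-cover $\mathcal V$. By Lemma 6(c), $\mathcal V$ is large, and a large subfamily of a $\tau$-cover is a $\tau$-cover. The last assertion is immediate: an infinite subset still catches each point with all but finitely many members, so in particular it covers $X$. $\square$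

From the inclusions we read off
$$\mathrm S_1(\Omega,\mathrm T)\Rightarrow\mathrm S_1(\mathrm T,\mathrm T)\Rightarrow\mathrm S_1(\Gamma,\mathrm T).\tag{1}$$

**Lemma 8.** *If $X$ satisfies $\mathrm S_1(\Gamma,\mathrm T)$, there are countably many clopen sets $C_i\subseteq X$ $(i\in\mathbb N)$ that separate the points of $X$: for distinct $x,y\in X$ some $C_i$ contains exactly one of them.*

*Proof.* By Lemma 2, $X$ contains no Cantor set, hence no nondegenerate interval. So $\mathbb R\setminus X$ is dense in $\mathbb R$. Take a countable dense subset $\{d_i:i\in\mathbb N\}$ of $\mathbb R\setminus X$; it is dense in $\mathbb R$. Let $C_i=X\cap(-\infty,d_i)=X\cap(-\infty,d_i]$, which is clopen. If $x<y$ are in $X$, some $d_i$ lies in $(x,y)$, and then $x\in C_i$, $y\notin C_i$. $\square$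

## 4. Finite selections: a counterexample when $\mathfrak b<\mathfrak s$

Recall the cardinals. For $f,g\in\mathbb N^{\mathbb N}$ write $f\le^*g$ if $f(n)\le g(n)$ for a.a. $n$. Then $\mathfrak b$ is the least size of a $\le^*$-unbounded family, and $\mathfrak d$ is the least size of a dominating family, one in which every $f$ has an upper bound for $\le^*$. The cardinal $\mathfrak s$ is the least size of a splitting family: a family $\mathcal S$ of subsets of $\mathbb N$ such that for every infinite $A$ some $S\in\mathcal S$ has both $A\cap S$ and $A\setminus S$ infinite. We use two cited facts: $\mathfrak s\le\mathfrak d$ (see A. Blass, *Combinatorial cardinal characteristics of the continuum*, Handbook of Set Theory), and the consistency of $\mathfrak b<\mathfrak s$ (S. Shelah, *On cardinal invariants of the continuum*, 1984).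

**Proof of Proposition 5.** Assume $\mathfrak b<\mathfrak s$.

**Step 1: the set.** Take an unbounded family of size $\mathfrak b$, replace each $f$ by $n\mapsto\max_{i\le n}f(i)$, and add all constant functions. As $\mathfrak b$ is infinite, this gives a $\le^*$-unbounded set $X\subseteq\mathbb N^{\mathbb N}$ of nondecreasing functions with $|X|=\mathfrak b$, containing all constant functions. Since $\mathbb N^{\mathbb N}$ is homeomorphic to the irrationals, $X$ may be regarded as a set of reals.

**Step 2: $X$ fails $\mathrm U_{fin}(\Gamma,\Gamma)$.** We repeat the argument for the irrationals, with monotonicity replacing the free choice of $x$. Let $U^n_m=\{x\in X:x(n)\le m\}$ and $\mathcal U_n=\{U^n_m:m\in\mathbb N\}$. Because the constants are in $X$, the sets $U^n_m$ strictly increase with $m$, and none is $X$. So $\mathcal U_n$ is an open $\gamma$-cover without a finite subcover. Suppose finite $\mathcal F_n\subseteq\mathcal U_n$ make $\{\bigcup\mathcal F_n:n\in\mathbb N\}$ a $\gamma$-cover. It is infinite, so there are $n_0<n_1<\cdots$ with the sets $\bigcup\mathcal F_{n_j}$ distinct and nonempty, say $\bigcup\mathcal F_{n_j}=U^{n_j}_{g(j)}$.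 Each $x\in X$ is in a.a. of these distinct sets, so $x(n_j)\le g(j)$ for a.a. $j$. Put $j(k)=\min\{j:n_j\ge k\}$; then $j(k)\to\infty$. As $x$ is nondecreasing,
$$x(k)\le x(n_{j(k)})\le g(j(k))\quad\text{for a.a. }k.$$
So $k\mapsto g(j(k))$ bounds $X$, a contradiction.

**Step 3: $X$ satisfies $\mathrm U_{fin}(\Gamma,\mathrm T)$.** Let $\mathcal U_n\in\Gamma$ contain no finite subcover. Passing to a countably infinite subset, which is again a $\gamma$-cover without a finite subcover, write $\mathcal U_n=\{U^n_m:m\in\mathbb N\}$. For $x\in X$ let $\hat x(n)=\min\{m:x\in U^n_m\}$.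

There are at most $|X|^2=\mathfrak b<\mathfrak s$ sets of the form $\{n:\hat x(n)\le\hat y(n)\}$, so they do not form a splitting family. Hence there is an infinite $A\subseteq\mathbb N$ such that for all $x,y\in X$ the set $\{n\in A:\hat x(n)\le\hat y(n)\}$ is finite or cofinite in $A$. Also $|X|<\mathfrak s\le\mathfrak d$, so the functions $\hat x|_A$ do not dominate $\mathbb N^A$. So there is $g\in\mathbb N^A$ which is $\le^*$ no $\hat x|_A$; in particular
$$E_x=\{n\in A:\hat x(n)\le g(n)\}$$
is infinite for every $x\in X$.

Put $\mathcal F_n=\{U^n_m:m\le g(n)\}$ for $n\in A$ and $\mathcal F_n=\emptyset$ for $n\notin A$. Then $x\in\bigcup\mathcal F_n$ exactly when $n\in E_x$. No $\bigcup\mathcal F_n$ is $X$. For $x,y\in X$ either $\hat x\le\hat y$ at a.a. $n\in A$, and then $E_y\subseteq^*E_x$; or $\hat y<\hat x$ at a.a. $n\in A$, and then $E_x\subseteq^*E_y$. By Lemma 6(d), $\{\bigcup\mathcal F_n:n\in\mathbb N\}\in\mathrm T$. $\blacksquare$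

So for $\mathrm U_{fin}$ the first guess is consistent with ZFC. By Theorem 4, this same $X$ must fail $\mathrm S_1(\Gamma,\mathrm T)$.

## 5. Reduction: it is enough to find $\gamma$-covers inside $\tau$-covers

We turn to Theorem 3. The first sensible approach is to let the hypothesis select a $\tau$-cover and then thin it out to a $\gamma$-cover. Thinning loses indices, and $\mathrm S_1(\Omega,\Gamma)$ wants one set from every $\mathcal U_n$. The next lemma repairs this by intersecting.

**Lemma 9.** *Suppose $X$ satisfies $\mathrm S_1(\Omega,\mathrm T)$ and every open $\tau$-cover of $X$ contains a $\gamma$-cover of $X$. Then $X$ satisfies $\mathrm S_1(\Omega,\Gamma)$.*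

*Proof.* Let $\mathcal U_n\in\Omega$ and put $\mathcal V_n=\{U_0\cap\dots\cap U_n:U_i\in\mathcal U_i\}$. Given a finite $F$, choose $U_i\in\mathcal U_i$ containing $F$; their intersection contains $F$. No member is $X$. So $\mathcal V_n\in\Omega$. Choose $V_n=U^n_0\cap\dots\cap U^n_n\in\mathcal V_n$, with $U^n_i\in\mathcal U_i$, such that $\{V_n:n\in\mathbb N\}\in\mathrm T$. This set contains a $\gamma$-cover. For each member of the $\gamma$-cover take the least index $n$ with $V_n$ equal to it; listing these indices in increasing order gives $n_0<n_1<\cdots$ with the $V_{n_j}$ distinct and each $x$ in $V_{n_j}$ for a.a. $j$.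

Let $n_{-1}=-1$, and for $n_{j-1}<n\le n_j$ let $U_n=U^{n_j}_n\in\mathcal U_n$. Then $U_n\supseteq V_{n_j}$, so each $x$ is in $U_n$ for a.a. $n$. No $U_n$ equals $X$. By Lemma 1, $\{U_n:n\in\mathbb N\}\in\Gamma$. $\square$

## 6. Where thinning stops

Does every open $\tau$-cover contain a $\gamma$-cover? Let $\{U_m:m\in\mathbb N\}$ be a countable open $\tau$-cover, enumerated injectively, and let $D_x=\{m:x\in U_m\}$. By Lemma 6(e) the $D_x$ are infinite and $*$-linear. A $\gamma$-subcover is the same as an infinite $P\subseteq\mathbb N$ with $P\subseteq^*D_x$ for all $x\in X$. If $X$ is countable, Lemma 6(a) and (b) give such a $P$. For uncountable $X$ the diagonal choice in Lemma 6(b) is not available, and the statement can really fail.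

**Example (a tower).** Define infinite sets $T_\alpha\subseteq\mathbb N$ by transfinite recursion so that for $\alpha<\beta$ we have $T_\beta\subseteq^*T_\alpha$ with $T_\alpha\setminus T_\beta$ infinite. Let $T_0=\mathbb N$. Let $T_{\alpha+1}$ be an infinite subset of $T_\alpha$ with infinite complement in $T_\alpha$. At a limit $\delta$, let $T_\delta$ be any infinite set with $T_\delta\subseteq^*T_\alpha$ for all $\alpha<\delta$; if none exists, stop. At limits $T_\alpha\setminus T_\delta$ is infinite because $T_\delta\subseteq^*T_{\alpha+1}$. The sets are distinct subsets of $\mathbb N$, so the recursion stops, at a limit $\delta$. Let $X=\{T_\alpha:\alpha<\delta\}\subseteq2^{\mathbb N}$, regarded as a set of reals by placing the Cantor space in $\mathbb R$. By construction no infinite $P$ satisfies $P\subseteq^*x$ for all $x\in X$.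

For $m\in\mathbb N$ let $U_m=\{x\in X:m\in x\}$, which is clopen. The set of $m$ with $U_m=X$ is contained in every $x\in X$, so it is finite; let $M$ be its complement. For $m\in M$ the index sets are $E_x=x\cap M$, which are infinite and $*$-linear. By Lemma 6(d), $\{U_m:m\in M\}$ is a $\tau$-cover. If it contained a $\gamma$-cover, choose one index for each of its members. The infinite set $P$ of these indices would satisfy $P\subseteq^*x$ for all $x\in X$, which is impossible.

So the selection hypothesis has to be used *a second time*, on the $\tau$-cover itself. The obvious way is to feed $\{U_m:m\in\mathbb N\}$, or its tails $\{U_m:m\ge n\}$, back into $\mathrm S_1(\mathrm T,\mathrm T)$. This gains nothing: $U_n$ is a legitimate choice from the $n$-th tail, and it returns the $\tau$-cover we started with. This is the exact point at which the naive approach stops. We must submit covers for which a trivial answer is not available.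

**Splitting $X$ into two halves.** Fix a clopen $C\subseteq X$. At even stages submit the sets $U_m\cup C$, at odd stages the sets $U_m\cup(X\setminus C)$. A point $x\in C$ can be missed only at odd stages; a point $y\notin C$ only at even stages. If $x$ is missed infinitely often and $y$ is missed infinitely often, then the stages that catch $x$ and the stages that catch $y$ are $\subseteq^*$-incomparable: infinitely many even stages catch $x$ and miss $y$, and infinitely many odd stages do the opposite. A $\tau$-cover forbids this. So on one of the two halves *nobody* is missed infinitely often, and on that half the selection converges. Linear comparison has been turned into convergence, at the price of one half of $X$.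

Two technical defects remain. The set $U_m\cup C$ may be all of $X$, which no cover may contain; and the selection may repeat sets, so that Lemma 6(e) does not apply. Both are cured by removing one carefully chosen point from each set.

## 7. Every $\tau$-cover contains a $\gamma$-cover, under $\mathrm S_1(\mathrm T,\mathrm T)$

**Proposition 10.** *If $X$ satisfies $\mathrm S_1(\mathrm T,\mathrm T)$, then every open $\tau$-cover of $X$ contains a $\gamma$-cover of $X$.*

*Proof.* By Lemma 7 it suffices to treat a countable open $\tau$-cover. It is infinite, being large; enumerate it injectively as $\{U_m:m\in\mathbb N\}$ and let $D_x=\{m:x\in U_m\}$. The $D_x$ are infinite, and $\{D_x:x\in X\}$ is $*$-linear by Lemma 6(e).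

Call $Y\subseteq X$ *small* if there is an infinite $P\subseteq\mathbb N$ with $P\subseteq^*D_y$ for all $y\in Y$. Subsets of small sets are small, and a singleton $\{p\}$ is small, witnessed by $D_p$. If $X$ is small, witnessed by $P$, then $\{U_m:m\in P\}$ is infinite and each $x$ is in $U_m$ for a.a. $m\in P$, so it is a $\gamma$-cover, as required. **Assume towards a contradiction that $X$ is not small.**

(In the tower example, with $M$ in place of $\mathbb N$, the set $\{T_\alpha:\alpha<\beta\}$ with $\beta<\delta$ is small, witnessed by $T_\beta\cap M$. A subset that is unbounded in the tower is not small: an infinite set $\subseteq^*$ all its members would be $\subseteq^*$ every $T_\alpha$.)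

**Step 1: a witness of smallness can be taken of the form $D_z$.** *If $Y$ is small, there is $z\in X$ with $D_z\subseteq^*D_y$ for all $y\in Y$.* Let $P$ witness that $Y$ is small. If there is no such $z$, then for each $z\in X$ there is $y\in Y$ with $D_z\not\subseteq^*D_y$. By $*$-linearity $D_y\subseteq^*D_z$, so $P\subseteq^*D_y\subseteq^*D_z$. This holds for every $z\in X$, so $X$ is small, a contradiction.

**Step 2: smallness is $\sigma$-additive.** *A countable union of small sets is small.* Let $Y_k$ $(k\in\mathbb N)$ be small, with $z_k$ as in Step 1. By Lemma 6(a) the sets $D_{z_k}$ have infinite finite intersections, so by Lemma 6(b) there is an infinite $P$ with $P\subseteq^*D_{z_k}$ for all $k$. For $y\in Y_k$ we get $P\subseteq^*D_{z_k}\subseteq^*D_y$. So $P$ witnesses that $\bigcup_kY_k$ is small. (Without Step 1 we would only have a separate witness for each $k$, and these witnesses could be disjoint.)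

**Step 3: one half of every clopen partition is small.** *If $C\subseteq X$ is clopen, then $C$ or $X\setminus C$ is small.* This is the step that uses the selection hypothesis. It has five parts.

*The covers to submit.* Fix distinct points $q_0,q_1,\dots\in X$. Let $H_n=C$ for even $n$ and $H_n=X\setminus C$ for odd $n$. Let
$$M_n=\{m\ge n:q_0,\dots,q_n\in U_m\},$$
$$W^n_m=(U_m\cup H_n)\setminus\{q_{n+m+1}\}\quad(m\in M_n),\qquad \mathcal W_n=\{W^n_m:m\in M_n\}.\tag{2}$$
Each $W^n_m$ is open and misses $q_{n+m+1}$, so it is not $X$. It contains $q_0,\dots,q_n$: these are in $U_m$ because $m\in M_n$, and they are not removed because $n+m+1>n$.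

*Each $\mathcal W_n$ is a $\tau$-cover.* Let $E^n_x=\{m\in M_n:x\in W^n_m\}$. For fixed $n$, the point $x$ equals $q_{n+m+1}$ for at most one $m$. So
$$E^n_x=^*M_n\ \text{ if }x\in H_n,\qquad E^n_x=^*D_x\cap M_n\ \text{ if }x\notin H_n.$$
Now $M_n=^*D_{q_0}\cap\dots\cap D_{q_n}$, so by Lemma 6(a) the sets $M_n$ and $D_x\cap M_n$ are infinite. They are $*$-linear: $M_n$ contains all the others, and $D_x\subseteq^*D_y$ implies $D_x\cap M_n\subseteq^*D_y\cap M_n$. By Lemma 6(d), $\mathcal W_n\in\mathrm T$.

*The selection, and why it does not repeat.* By $\mathrm S_1(\mathrm T,\mathrm T)$ choose $m_n\in M_n$ such that, with $W_n=W^n_{m_n}$, the set $\{W_n:n\in\mathbb N\}$ is a $\tau$-cover. The map $n\mapsto W_n$ is finite-to-one. Indeed, suppose $W=W_n$ for infinitely many $n$. For each $k$ there is such an $n\ge k$, and $W_n$ contains $q_0,\dots,q_n$; so $W$ contains every $q_k$. But $W=W_n$ misses $q_{n+m_n+1}$, a contradiction. By Lemma 6(e) the sets $E_x=\{n:x\in W_n\}$ are $*$-linear.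

*The removed points do no harm.* For a given $x$, the equality $x=q_{n+m_n+1}$ holds for only finitely many $n$: if $x=q_r$, it forces $n\le r$. Hence
$$E_x\text{ contains a.a. even }n\text{ if }x\in C,\qquad E_x\text{ contains a.a. odd }n\text{ if }x\in X\setminus C.\tag{3}$$

*The clash.* Since $m_n\ge n$, the sets $P_0=\{m_n:n\text{ even}\}$ and $P_1=\{m_n:n\text{ odd}\}$ are infinite. Suppose neither $C$ nor $X\setminus C$ is small. Then $P_1$ does not witness that $C$ is small, so there is $x\in C$ with $P_1\not\subseteq^*D_x$. So for infinitely many odd $n$ we have $x\notin U_{m_n}$; also $x\notin H_n=X\setminus C$, and hence $x\notin W_n$. In the same way, $P_0$ does not witness that $X\setminus C$ is small, so there is $y\in X\setminus C$ with $y\notin U_{m_n}$ for infinitely many even $n$; also $y\notin H_n=C$, so $y\notin W_n$ for these $n$. By (3), $x\in W_n$ for a.a. even $n$, so $E_x\setminus E_y$ contains infinitely many even numbers. By (3), $y\in W_n$ for a.a. odd $n$, so $E_y\setminus E_x$ contains infinitely many odd numbers. This contradicts $*$-linearity and proves Step 3.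

**Step 4: all of $X$ is small.** We now add up the small halves. By (1) and Lemma 8 there are clopen sets $C_i$ $(i\in\mathbb N)$ separating the points of $X$. By Step 3 choose a small $S_i\in\{C_i,X\setminus C_i\}$. Any two points outside $\bigcup_iS_i$ lie on the same side of every $C_i$, namely in $X\setminus S_i$. So $X\setminus\bigcup_iS_i$ has at most one point. A singleton is small. By Step 2, $X$ is small, a contradiction. $\square$

**Proof of Theorem 3.** Since $\Gamma\subseteq\mathrm T$, $\mathrm S_1(\Omega,\Gamma)$ implies $\mathrm S_1(\Omega,\mathrm T)$. Conversely, let $X$ satisfy $\mathrm S_1(\Omega,\mathrm T)$. By (1) it satisfies $\mathrm S_1(\mathrm T,\mathrm T)$. By Proposition 10 every open $\tau$-cover of $X$ contains a $\gamma$-cover, and by Lemma 9 $X$ satisfies $\mathrm S_1(\Omega,\Gamma)$.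

Since $\Gamma\subseteq\Omega$, $\mathrm S_1(\Omega,\Gamma)$ implies $\mathrm S_1(\Gamma,\Gamma)$. Finally, $\mathrm S_1(\Gamma,\Gamma)$ implies $\mathrm U_{fin}(\Gamma,\Gamma)$: take $\mathcal F_n=\{U_n\}$. $\blacksquare$

## 8. Starting from $\gamma$-covers: $\mathrm S_1(\Gamma,\mathrm T)=\mathrm S_1(\Gamma,\Gamma)$

If we only assume $\mathrm S_1(\Gamma,\mathrm T)$, Proposition 10 does not apply: its proof submits $\tau$-covers $\mathcal W_n$ to the hypothesis. But now the covers at hand are themselves $\gamma$-covers, and we can run the same clash on whole *sequences* of covers, one sequence for each half. The ideal of small sets is replaced by the following.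

**Proof of Theorem 4.** In both equalities, the implication from $\Gamma$ to $\mathrm T$ in the second coordinate follows from $\Gamma\subseteq\mathrm T$.

**First equality.** Let $X$ satisfy $\mathrm S_1(\Gamma,\mathrm T)$. Call $Y\subseteq X$ *good* if for every sequence $(\mathcal U_n)$ of open $\gamma$-covers of $X$ there are $U_n\in\mathcal U_n$ such that each $y\in Y$ is in $U_n$ for a.a. $n$. Subsets of good sets are good. A singleton $\{p\}$ is good: choose $U_n\in\mathcal U_n$ containing $p$. If $X$ is good, then $X$ satisfies $\mathrm S_1(\Gamma,\Gamma)$ by Lemma 1. So the aim is to show that $X$ is good.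

**Step 1: for a good set, one can keep infinitely many candidates.** *Let $Y$ be good and let $(\mathcal U_n)$ be open $\gamma$-covers. There are infinite $\mathcal U_n'\subseteq\mathcal U_n$ such that each $y\in Y$ lies in all members of $\mathcal U_n'$ for a.a. $n$.* Choose a countably infinite subset of each $\mathcal U_n$ and partition it into infinitely many infinite pieces $\mathcal U_{n,k}$ $(k\in\mathbb N)$. Each piece is a $\gamma$-cover by Lemma 7. Apply goodness to the countable family $(\mathcal U_{n,k})_{n,k}$, listed as a sequence. We get $U_{n,k}\in\mathcal U_{n,k}$ such that each $y\in Y$ is in $U_{n,k}$ for all but finitely many pairs $(n,k)$. Put $\mathcal U_n'=\{U_{n,k}:k\in\mathbb N\}$. It is infinite, since the pieces are disjoint. The finitely many exceptional pairs of $y$ involve only finitely many $n$; for all other $n$, $y$ lies in every member of $\mathcal U_n'$.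

**Step 2: goodness is $\sigma$-additive.** Let $Y_j$ $(j\in\mathbb N)$ be good and let $(\mathcal U_n)$ be open $\gamma$-covers. Apply Step 1 to $Y_0$ and $(\mathcal U_n)$, then to $Y_1$ and the resulting covers, which are $\gamma$-covers by Lemma 7, and so on. This gives infinite sets
$$\mathcal U_n\supseteq\mathcal U_n^0\supseteq\mathcal U_n^1\supseteq\cdots$$
such that each $y\in Y_j$ lies in all members of $\mathcal U_n^j$ for a.a. $n$. Choose $U_n\in\mathcal U_n^n$. For $y\in Y_j$ and $n\ge j$ we have $U_n\in\mathcal U_n^n\subseteq\mathcal U_n^j$, so $y\in U_n$ for a.a. $n$. Hence $\bigcup_jY_j$ is good.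

**Step 3: one half of every clopen partition is good.** *If $C\subseteq X$ is clopen, then $C$ or $X\setminus C$ is good.* Suppose neither is. Let $(\mathcal A_n)$ be a sequence of open $\gamma$-covers witnessing that $C$ is not good: no choice of $A_n\in\mathcal A_n$ catches each point of $C$ for a.a. $n$. Let $(\mathcal B_n)$ witness in the same way that $X\setminus C$ is not good. Infinite subsets $\mathcal A_n'\subseteq\mathcal A_n$ still witness this, since they allow fewer choices; so we may write $\mathcal A_n=\{A^n_m:m\in\mathbb N\}$ and $\mathcal B_n=\{B^n_m:m\in\mathbb N\}$, enumerated injectively.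

Fix distinct $q_0,q_1,\dots\in X$. Even stages contain $C$ and test $X\setminus C$ with $\mathcal B$; odd stages contain $X\setminus C$ and test $C$ with $\mathcal A$:
$$W^{2n}_m=(B^n_m\cup C)\setminus\{q_{2n+m+1}\},\qquad W^{2n+1}_m=(A^n_m\cup(X\setminus C))\setminus\{q_{2n+m+2}\}.\tag{4}$$
So in both cases $W^k_m$ misses $q_{k+m+1}$. For $W^k_m$ let $m$ range over those $m\ge k$ for which $q_0,\dots,q_k\in B^n_m$ (if $k=2n$), respectively $q_0,\dots,q_k\in A^n_m$ (if $k=2n+1$). Since $\mathcal A_n$ and $\mathcal B_n$ are injectively enumerated $\gamma$-covers, these are a.a. $m$. For fixed $k$ the sets $W^k_m$ are open, none is $X$, and each $x$ is in $W^k_m$ for a.a. $m$, because $x$ is in $B^n_m$ (respectively $A^n_m$) for a.a. $m$ and is removed for at most one $m$. By Lemma 1 they form a $\gamma$-cover. By $\mathrm S_1(\Gamma,\mathrm T)$ choose $W_k=W^k_{m_k}$ with $\{W_k:k\in\mathbb N\}\in\mathrm T$.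

Each $W_k$ contains $q_0,\dots,q_k$ and misses $q_{k+m_k+1}$. If one set $W$ were $W_k$ for infinitely many $k$, it would contain every $q_i$ and yet miss some $q_i$. So $k\mapsto W_k$ is finite-to-one, and by Lemma 6(e) the sets $E_x=\{k:x\in W_k\}$ are $*$-linear. For given $x$, $x=q_{k+m_k+1}$ for only finitely many $k$, since $x=q_r$ forces $k\le r$. Hence points of $C$ are in $W_k$ for a.a. even $k$, and points of $X\setminus C$ are in $W_k$ for a.a. odd $k$.

By the choice of $(\mathcal A_n)$, the selection $A^n_{m_{2n+1}}$ $(n\in\mathbb N)$ fails for $C$: some $x\in C$ is outside $A^n_{m_{2n+1}}$ for infinitely many $n$. As $x\notin X\setminus C$, we get $x\notin W_k$ for infinitely many odd $k$. By the choice of $(\mathcal B_n)$, some $y\in X\setminus C$ is outside $B^n_{m_{2n}}$ for infinitely many $n$, and so $y\notin W_k$ for infinitely many even $k$. Therefore $E_x\setminus E_y$ contains infinitely many even $k$, and $E_y\setminus E_x$ contains infinitely many odd $k$. This contradicts $*$-linearity.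

**Step 4: $X$ is good.** By Lemma 8 there are clopen $C_i$ separating the points of $X$. By Step 3 choose a good $S_i\in\{C_i,X\setminus C_i\}$. As before, two points outside $\bigcup_iS_i$ lie on the same side of every $C_i$, so at most one point is outside. By Step 2 and the goodness of singletons, $X$ is good. So $X$ satisfies $\mathrm S_1(\Gamma,\Gamma)$.

**Second equality.** Let $X$ satisfy $\mathrm S_1(\mathrm T,\mathrm T)$ and let $\mathcal U_n\in\mathrm T$. By Proposition 10 each $\mathcal U_n$ contains an open $\gamma$-cover $\mathcal U_n'$. By (1) $X$ satisfies $\mathrm S_1(\Gamma,\mathrm T)$, hence $\mathrm S_1(\Gamma,\Gamma)$ by the first equality. So there are $U_n\in\mathcal U_n'\subseteq\mathcal U_n$ with $\{U_n:n\in\mathbb N\}\in\Gamma$. Thus $X$ satisfies $\mathrm S_1(\mathrm T,\Gamma)$.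

**The last assertion.** $\mathrm S_1(\Gamma,\mathrm T)$ implies $\mathrm S_1(\Gamma,\Gamma)$, which implies $\mathrm U_{fin}(\Gamma,\Gamma)$ by taking $\mathcal F_n=\{U_n\}$. $\blacksquare$
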